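# Two independent random interlacements that avoid each other in a box

## Disjointness in a box: one set thins out, the other fills up

Throughout $d\ge 3$, and $P_x$ is the law of simple random walk $(X_n)_{n\ge0}$ on $\mathbb Z^d$ started at $x$. For a finite set $S\subset\mathbb Z^d$ let $\widetilde H_S$ be the first return time to $S$ after time $0$, and let
$$\mathrm{cap}(S)=\sum_{x\in S}P_x[\widetilde H_S=\infty]$$
be its capacity. A random interlacement set $\mathcal I$ of intensity $u>0$ (in the sense of Sznitman) is a random subset of $\mathbb Z^d$ whose law is characterized by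
$$\mathbb P[\mathcal I\cap S=\emptyset]=e^{-u\,\mathrm{cap}(S)}\qquad\text{for every finite }S\subset\mathbb Z^d .$$
Let $\mathcal I_1,\mathcal I_2$ be independent interlacement sets with intensities $u_1,u_2>0$. Write $B(x,r)=\{y\in\mathbb Z^d:|y-x|_\infty\le r\}$, so that $B(x,r)=B(x,\lfloor r\rfloor)$. For a positive integer $N$ and $\delta\in[0,1)$ put
$$K=B(0,N),\qquad K'=B(0,(1-\delta)N),\qquad \mathcal D=\{\mathcal I_1\cap\mathcal I_2\cap K=\emptyset\},\qquad Z=\mathbb P[\mathcal D].$$

**Theorem 1.** Let $d\ge3$, $\delta\in[0,1)$, $0<u_1\le u_2$, $\epsilon>0$. Consider the event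
$$(a)\qquad \mathrm{cap}(\mathcal I_1\cap K)<\epsilon N^{d-2}\quad\text{and}\quad \mathrm{cap}(\mathcal I_2\cap K')\ge\mathrm{cap}(K')-\epsilon N^{d-2},$$
and the event $(b)$ obtained by exchanging $\mathcal I_1$ and $\mathcal I_2$. There is $c>0$, depending on $d,u_1,u_2,\delta,\epsilon$, such that for all large $N$:

1. If $u_1=u_2$, then $\mathbb P[(a)\cup(b)\mid\mathcal D]\ge1-e^{-cN^{d-2}}$. If moreover $2\epsilon N^{d-2}\le\mathrm{cap}(K')$ for all large $N$, then $(a)$ and $(b)$ are mutually exclusive and $\big|\mathbb P[(a)\mid\mathcal D]-\tfrac12\big|\le e^{-cN^{d-2}}$.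
2. If $u_1<u_2$, then $\mathbb P[(a)\mid\mathcal D]\ge1-e^{-cN^{d-2}}$.
3. $\log Z=-u_1\mathrm{cap}(K)+o(N^{d-2})$.

**Corollary 2.** Let $u_1=u_2$ and $\delta\in[0,1)$. If $0<\epsilon<\liminf_NN^{2-d}\mathrm{cap}(K')$ (a positive number), then
$$\lim_{N\to\infty}\mathbb P\big[\mathrm{cap}(\mathcal I_1\cap K')<\epsilon N^{d-2}\,\big|\,\mathcal D\big]=\tfrac12,$$
with error at most $e^{-cN^{d-2}}$ for large $N$. If $\epsilon>\limsup_NN^{2-d}\mathrm{cap}(K')$, the probability is trivially $1$ for large $N$. If $u_1<u_2$ (respectively $u_1>u_2$), then for $0<\epsilon<\liminf_NN^{2-d}\mathrm{cap}(K')$ the limit is $1$ (respectively $0$).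

The question behind these statements is Conjecture 5.3 of "On Large Deviations And Intersection Of Random Interlacements" (https://par.nsf.gov/servlets/purl/10541963). It asks for the limit $\tfrac12$ when $u_1=u_2$, $\delta\in(0,1)$ and $\epsilon$ is sufficiently small, depending on $d,u_1,\delta$. Corollary 2 says that the conjecture is true, and for every $\epsilon$ below the trivial threshold.

In words: force two independent interlacements to have no common point in a large box. How do they do it? They could share the box, one living in the left half and the other in the right half, or on interlaced sets of points. The theorem says that they do not share. One of the two becomes nearly invisible to random walk in the whole box (small capacity), and the other becomes nearly as visible as the full box. With equal intensities a fair coin decides which; with different intensities the set of lower intensity gives way.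

Part 3 shows the price. The cheapest strategy is that $\mathcal I_1$ leaves the box empty, which has probability exactly $e^{-u_1\mathrm{cap}(K)}$; to leading exponential order nothing does better. Since $\mathrm{cap}(K)$ is of order $N^{d-2}$, the currency in this talk is $N^{d-2}$: factors $e^{o(N^{d-2})}$ are free, and a scenario is excluded once its probability is at most $e^{-cN^{d-2}}Z$. The restriction on $\epsilon$ is natural, because $\mathrm{cap}(\mathcal I_1\cap K')\le\mathrm{cap}(K')$ always.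

**Derivation of Corollary 2 from Theorem 1.** Choose $\epsilon'\in(0,\epsilon]$ with $\epsilon+\epsilon'<\liminf_NN^{2-d}\mathrm{cap}(K')$ and apply the theorem with $\epsilon'$ in place of $\epsilon$. For large $N$ we have $\epsilon N^{d-2}\le\mathrm{cap}(K')-\epsilon'N^{d-2}$ and $2\epsilon'N^{d-2}\le\mathrm{cap}(K')$. On $(a)$, capacity being monotone (see (C2) below), $\mathrm{cap}(\mathcal I_1\cap K')\le\mathrm{cap}(\mathcal I_1\cap K)<\epsilon'N^{d-2}\le\epsilon N^{d-2}$. On $(b)$, $\mathrm{cap}(\mathcal I_1\cap K')\ge\mathrm{cap}(K')-\epsilon'N^{d-2}\ge\epsilon N^{d-2}$. So the probability in question lies between $\mathbb P[(a)\mid\mathcal D]$ and $1-\mathbb P[(b)\mid\mathcal D]$. If $u_1=u_2$, then $\mathbb P[(a)\mid\mathcal D]=\mathbb P[(b)\mid\mathcal D]$ by symmetry, and part 1 gives limit $\frac12$ with the stated error. If $u_1<u_2$, part 2 gives limit $1$. If $u_1>u_2$, apply part 2 to the pair $(\mathcal I_2,\mathcal I_1)$: then $\mathbb P[(b)\mid\mathcal D]\to1$ and the limit is $0$. If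 $\epsilon>\limsup_N N^{2-d}\mathrm{cap}(K')$, then $\mathrm{cap}(\mathcal I_1\cap K')\le\mathrm{cap}(K')<\epsilon N^{d-2}$ for large $N$. Positivity of the liminf is (C4) below. $\square$

It remains to prove Theorem 1. **Constants:** $c,C,c_k,C_k>0$ depend only on $d,u_1,u_2$, and the unnumbered ones may change from line to line. All other dependences are stated.

## Green function, capacity, and interlacements as Poisson clouds of walks

Let $g(x,y)=g(x-y)=\sum_{n\ge0}P_x[X_n=y]$, let $G\phi(x)=\sum_yg(x,y)\phi(y)$, and let $H_S$ be the first hitting time of $S$ (times $\ge0$). We write $\langle\phi,\psi\rangle=\sum_x\phi(x)\psi(x)$ and $\phi(A)=\sum_{x\in A}\phi(x)$. The only outside input on random walk is $0<g<\infty$ together with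
$$g(x)\sim a_d|x|_2^{2-d}\qquad(x\to\infty)$$
(Lawler–Limic, *Random Walk: A Modern Introduction*, Thm 4.3.1). We draw two consequences.

**(G1)** $c(1+|x|_\infty)^{2-d}\le g(x)\le C(1+|x|_\infty)^{2-d}$, and for finite nonempty $S$, $\sup_xG1_S(x)\le C|S|^{2/d}$. For the second claim put $R=\lceil|S|^{1/d}\rceil\le2|S|^{1/d}$. Points of $S$ at sup-distance at most $R$ from $x$ contribute at most $\sum_{k\le R}C(1+k)^{d-1}(1+k)^{2-d}\le CR^2$. The other points contribute at most $|S|\,CR^{2-d}\le CR^2$. In particular $\sup_xG1_K(x)\le CN^2$: a walk makes on average at most order $N^2$ visits to $K$.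

**(G2)** For each $\zeta>0$ there is an integer $m=m(\zeta)\ge1$ such that for every box $Q$ with $r\ge1$ points per side and every $x$ with $\mathrm{dist}_\infty(x,Q)\ge mr$,
$$g(x,y)\le(1+\zeta)g(x,y')\qquad\text{for all }y,y'\in Q.$$
Indeed $|x-y|_2$ and $|x-y'|_2$ are at least $mr\ge m$, and $|x-y'|_2\le|x-y|_2+\sqrt d\,r\le(1+\sqrt d/m)|x-y|_2$. So $g(x,y)/g(x,y')\le(1+\sqrt d/m)^{d-2}(1+o_m(1))$, where $o_m(1)\to0$ uniformly as $m\to\infty$.

**Capacity.** For finite $S$ let $e_S(x)=1_S(x)P_x[\widetilde H_S=\infty]$, so $e_S$ has total mass $\mathrm{cap}(S)$. By transience a walk that hits $S$ has a last visit to $S$; summing over its time and place,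
$$P_x[H_S<\infty]=\sum_{n\ge 0}\sum_{y\in S}P_x[X_n=y]\,P_y[\widetilde H_S=\infty]=Ge_S(x).$$
So $Ge_S\le1$ everywhere and $Ge_S=1$ on $S$. For one point this reads $e\,g(0)=1$, so $\mathrm{cap}(\{x\})=1/g(0)\le1$. For two points $0\ne x$, symmetry makes $e_S$ constant on $S=\{0,x\}$ and $e\,(g(0)+g(x))=1$, so $\mathrm{cap}(\{0,x\})=2/(g(0)+g(x))$.

**(C1)** If $\nu\ge0$ is supported on $S$ and $G\nu\le a$ on $S$, then $\nu(S)\le a\,\mathrm{cap}(S)$, since $\nu(S)=\langle\nu,Ge_S\rangle=\langle G\nu,e_S\rangle\le a\,\mathrm{cap}(S)$.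

**(C2)** For $A\subset S$: $\sum_xe_S(x)P_x[H_A<\infty]=\langle e_S,Ge_A\rangle=\langle Ge_S,e_A\rangle=\mathrm{cap}(A)$. Hence capacity is monotone. It is subadditive: take $S=A\cup B$ and use $P_x[H_{A\cup B}<\infty]\le P_x[H_A<\infty]+P_x[H_B<\infty]$.

**(C3)** $\mathrm{cap}(S)\ge c_2|S|^{(d-2)/d}$ for nonempty $S$: apply (C1) with $\nu=1_S$, $a=C|S|^{2/d}$ from (G1).

**(C4)** $c_1N^{d-2}\le\mathrm{cap}(B(0,N))\le C_1N^{d-2}$ for $N\ge1$. The lower bound is (C3). For the upper bound, $|K|=\langle1_K,Ge_K\rangle=\langle G1_K,e_K\rangle\ge c|K|N^{2-d}\mathrm{cap}(K)$, because $g(x,y)\ge cN^{2-d}$ for $x,y\in K$ by (G1).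

**Lemma 3 (Poisson description).** Let $S$ be finite and nonempty, $v>0$, $J$ Poisson with mean $v\,\mathrm{cap}(S)$, and $X^1,X^2,\dots$ i.i.d. walks, independent of $J$, with starting law $\bar e_S=e_S/\mathrm{cap}(S)$. If $\mathcal I^v$ is an interlacement set of intensity $v$, then $\mathcal I^v\cap S$ has the law of $S\cap\bigcup_{j\le J}\mathrm{range}(X^j)$.

*Proof.* For $A\subset S$, the number of walks $X^j$, $j\le J$, that hit $A$ is Poisson with mean $v\,\mathrm{cap}(S)P_{\bar e_S}[H_A<\infty]=v\,\mathrm{cap}(A)$, by (C2). So the probability that none hits $A$ is $e^{-v\,\mathrm{cap}(A)}=\mathbb P[\mathcal I^v\cap A=\emptyset]$. By inclusion–exclusion the avoidance probabilities of all $A\subset S$ determine the law of a random subset of the finite set $S$. $\square$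

For $S=\{x\}$: a Poisson number, with mean $v/g(0)$, of walks start at $x$, and $x\in\mathcal I^v$ if and only if this number is positive.

## One point and two points by hand

Replace the box by a single point $0$ and let $u_1=u_2=u$, $q=e^{-u/g(0)}$. Then $\mathbb P[0\notin\mathcal I_1\cap\mathcal I_2]=1-(1-q)^2=2q-q^2$, so
$$\mathbb P[0\notin\mathcal I_1\mid 0\notin\mathcal I_1\cap\mathcal I_2]=\frac{q}{2q-q^2}=\frac1{2-q}.$$
This exceeds $\tfrac12$ because both sets may be absent, and it tends to $\frac12$ as $u\to\infty$, when a double absence is too expensive. In the box, $N^{d-2}$ plays the role of the large parameter $u$.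

With two points $T=\{0,x\}$ there is something to decide, because the sets can share: $\mathcal I_1$ takes $0$ and $\mathcal I_2$ takes $x$. Put $s=1/g(0)$ and $t=\mathrm{cap}(T)=2/(g(0)+g(x))$. We sum $\mathbb P[\mathcal I_1\cap T=A]\,e^{-u\,\mathrm{cap}(A)}$ over $A\subset T$. The set $A=\emptyset$ gives $e^{-ut}$. Each singleton gives $(e^{-us}-e^{-ut})e^{-us}$. The set $A=T$ gives $(1-2e^{-us}+e^{-ut})e^{-ut}$. In total
$$\mathbb P[\mathcal I_1\cap\mathcal I_2\cap T=\emptyset]=2e^{-ut}+2e^{-2us}-4e^{-u(s+t)}+e^{-2ut}.$$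
Since $g(x)>0$ we have $t<2s$, so the right side is $\sim2e^{-ut}$ as $u\to\infty$, and $\mathbb P[\mathcal I_1\cap T=\emptyset\mid\mathcal I_1\cap\mathcal I_2\cap T=\emptyset]\to\frac12$. Sharing loses because it costs $u\big(\mathrm{cap}(\{0\})+\mathrm{cap}(\{x\})\big)=2us$, while letting one set vanish costs $u\,\mathrm{cap}(T)=ut$. The engine is that subadditivity is *strict*, with a deficit controlled from below by the Green function between the two parts. We shall need this with a deficit of order $N^{d-2}$.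

## Counting configurations with capacity, and where it breaks

The two-point computation suggests writing, for $u_1=u_2=u$,
$$Z=\sum_{A\subset K}\mathbb P[\mathcal I_1\cap K=A]\,e^{-u\,\mathrm{cap}(A)}\le\sum_{A\subset K}e^{-u(\mathrm{cap}(K\setminus A)+\mathrm{cap}(A))}.$$
Each term is at most $e^{-u\,\mathrm{cap}(K)}$. But there are $2^{|K|}$ terms, and $|K|$ is of order $N^d$, far more than $N^{d-2}$. We must group configurations.

For an integer $r\ge1$, an **$r$-tile** is a set $rz+\{0,\dots,r-1\}^d$ with $z\in\mathbb Z^d$. For instance, with $r=N$ the tiles with $z\in\{-1,0\}^d$ are contained in $K$ and fill $\{-N,\dots,N-1\}^d$. Tiles of side $\ell\approx\eta N$ give only about $\eta^{-d}$ tiles in $K$, up to a constant, so the number of unions of tiles does not grow with $N$. Call a tile $Q$ sparse for $\mathcal I$ if $|\mathcal I\cap Q|\le\sigma\ell^d$, and let $A$ be the union of the sparse tiles and $S$ that of the others. One would like, with a small error parameter $\tau$,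

- (i) $\mathbb P[|\mathcal I\cap A|\le\sigma|A|]\le\exp\{-u(1-\tau)\mathrm{cap}(A)+\tau N^{d-2}\}$ for every union $A$ of tiles;
- (ii) $\mathrm{cap}(\mathcal I\cap S)\ge(1-\tau)\mathrm{cap}(S)$ up to an error $\tau N^{d-2}$, where $S$ consists of non-sparse tiles.

Given both, the cost of a pattern is at least $u(\mathrm{cap}(A)+\mathrm{cap}(S))$ up to small errors, and strict subadditivity would finish the comparison.

For (ii), the tile size must be chosen *after* $\sigma$. Take $\ell=N$ and the $2^d$ tiles just mentioned. In each of them put a subcube of side $\lceil(2\sigma)^{1/d}N\rceil$, which has more than $\sigma\ell^d$ points. By subadditivity and (C4) the union of these subcubes has capacity at most $C\sigma^{(d-2)/d}N^{d-2}$ for large $N$, while the union of the tiles has capacity at least $cN^{d-2}$. So (ii) fails for this $\ell$ when $\sigma$ and $\tau$ are small.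

But then (i) is false. Let $\sigma\in(0,1)$ be given. By (C4) fix $\kappa\in(0,\frac14]$, depending only on $d$, with $\mathrm{cap}(B(0,2\kappa N))\le\frac12\mathrm{cap}(B(0,N/2))$ for all large $N$. Let $\eta\le\kappa$ with $2d\,3^{d-1}\eta\le\sigma\kappa^d$, and $\eta N/2\le\ell\le\eta N$. The $\ell$-tiles inside $K$ fill a box $K_\ell\supset B(0,N-\ell)\supset B(0,N/2)$. Let $A_{\rm out}$ be the outermost layer of tiles of $K_\ell$, let $A_{\rm core}$ be the union of the $\ell$-tiles that meet $B(0,\kappa N)$, and let $A=A_{\rm out}\cup A_{\rm core}$.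

- The layer has almost no points: $|A_{\rm out}|\le2d\,\ell(3N)^{d-1}\le\sigma(\kappa N)^d\le\sigma|A_{\rm core}|$.
- The layer has the full capacity of $K_\ell$: a walk started in $K_\ell$ eventually leaves it, and it is in $A_{\rm out}$ just before leaving. So $P_x[H_{A_{\rm out}}<\infty]=1$ on $K_\ell$, and (C2) with $S=K_\ell$ gives $\mathrm{cap}(A_{\rm out})=\mathrm{cap}(K_\ell)\ge\mathrm{cap}(B(0,N/2))$.
- The core is cheap to empty: $A_{\rm core}\subset B(0,2\kappa N)$, so $\mathrm{cap}(A_{\rm core})\le\frac12\mathrm{cap}(A)$.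

If $\mathcal I\cap A_{\rm core}=\emptyset$, then $|\mathcal I\cap A|\le|A_{\rm out}|\le\sigma|A|$. Hence $\mathbb P[|\mathcal I\cap A|\le\sigma|A|]\ge e^{-u\,\mathrm{cap}(A_{\rm core})}\ge e^{-\frac12u\,\mathrm{cap}(A)}$. As $\mathrm{cap}(A)\ge cN^{d-2}$, this contradicts (i) once $\tau$ is small, however small $\sigma$ was.

So the exact point of failure is a conflict of order: (ii) wants $\eta$ chosen after $\sigma$, and (i) with capacity does not hold uniformly in $\eta$. The culprit is a set of very few points that carries full capacity. We need a substitute for capacity that agrees with it on boxes and is strictly subadditive, but gives a set $A$ no more than $\lambda|A|$ with $\lambda$ of order $N^{-2}$. The layer above then gets at most $C\lambda\eta N^d$, a small multiple of $N^{d-2}$ when $\eta$ is small.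

## Counting marks instead of hits: the functional $F_\lambda$

Let $D$ be finite, $\lambda>0$ and $p=\lambda/(1+\lambda)$. Mark each visit of the walk to $D$ (times $n\ge0$) independently with probability $p$. Capacity records whether a walk hits $D$; we now record whether it receives a mark. Set
$$f_D(y)=p\,1_D(y)\,P_y[\text{no mark at times}\ge1],\qquad F_\lambda(D)=\sum_yf_D(y),\qquad F_\lambda(\emptyset)=0.$$

**The equation for $f_D$.** The aim is an analogue of "$Ge_S=1$ on $S$". By transience there are finitely many marks, and decomposing at the last one gives $P_x[\text{some mark}]=Gf_D(x)$. For $y\in D$,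
$$1-Gf_D(y)=P_y[\text{no mark at times}\ge0]=(1-p)P_y[\text{no mark at times}\ge1]=(1-p)\,f_D(y)/p .$$
As $p/(1-p)=\lambda$,
$$f_D=\lambda(1-Gf_D)\ \text{ on }D,\qquad0\le Gf_D\le1,\qquad0\le f_D\le\lambda1_D.\tag{1}$$
With the symmetric operator $M=G+\lambda^{-1}\mathrm{Id}$ this says $Mf_D=1$ on $D$. In particular $F_\lambda(D)\le\lambda|D|$, which is what we asked for.

**Example.** For $D=\{x\}$ the equation is $f(g(0)+\lambda^{-1})=1$, so $F_\lambda(\{x\})=\lambda/(1+\lambda g(0))$. This is close to $\lambda$ for small $\lambda$ and tends to $\mathrm{cap}(\{x\})=1/g(0)$ as $\lambda\to\infty$.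

**Meaning for interlacements.** Take the Poisson walks of Lemma 3 with $S=D\neq\emptyset$ and mark their visits to $D$. A walk receives some mark with probability $\langle\bar e_D,Gf_D\rangle=\langle Ge_D,f_D\rangle/\mathrm{cap}(D)=F_\lambda(D)/\mathrm{cap}(D)$. So the probability that there is no mark at all is $e^{-vF_\lambda(D)}$, just as $e^{-v\,\mathrm{cap}(D)}$ is the probability of no visit. (This is motivation only; the proof does not use it.)

**(F1)** *Variational bound, monotonicity, comparison with capacity.* If $\phi\ge0$ is supported on $D$ and $M\phi\le a$ on $D$, then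
$$\sum\phi=\langle\phi,Mf_D\rangle=\langle M\phi,f_D\rangle\le aF_\lambda(D).$$
For $A\subset D$ take $\phi=f_A$: $Mf_A=1$ on $A$, and $Mf_A=Gf_A\le1$ off $A$. Hence $F_\lambda(A)\le F_\lambda(D)$. By (C1) with $\nu=f_D$ and $Gf_D\le1$, $F_\lambda(D)\le\mathrm{cap}(D)$.

**(F2)** *Strict subadditivity.* Let $D=A\sqcup S$ and $F=F_\lambda$. Then
$$F(A)=\langle f_A,Mf_D\rangle=\langle Mf_A,f_D\rangle=f_D(A)+\sum_{x\in S}f_D(x)Gf_A(x),$$
and the same holds with $A,S$ exchanged. Adding the two identities,
$$F(A)+F(S)-F(D)=\sum_{S}f_D\,Gf_A+\sum_Af_D\,Gf_S\ge0.$$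
If $D\subset K$, then $g(x,y)\ge cN^{2-d}$ on $K\times K$, so $Gf_A\ge cN^{2-d}F(A)$ and $Gf_S\ge cN^{2-d}F(S)$ on $K$. Since $f_D(A)+f_D(S)=F(D)$,
$$F(A)+F(S)\ge F(D)+cN^{2-d}F(D)\min(F(A),F(S)).\tag{2}$$

When $F(D)$ and $\min(F(A),F(S))$ are both of order $N^{d-2}$, the gain in (2) is of order $N^{d-2}$: this is the two-point deficit at the scale of the box.

## On boxes $F_{\Lambda/N^2}$ is nearly the capacity

**Lemma 4.** For each $\tau\in(0,1)$ there are $\theta\in(0,\frac14]$, $\Lambda_0\ge1$ and $N_0$ such that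
$$F_{\Lambda/N^2}(B(0,(1-\theta)N))\ge(1-\tau)\,\mathrm{cap}(B(0,N))\qquad\text{for all }N\ge N_0,\ \Lambda\ge\Lambda_0.$$

*Proof.* Let $E=B(0,(1-2\theta)N)$.

**Step 1: shrinking the box slightly costs little capacity.** We show $\mathrm{cap}(E)\ge(1-\tau/2)\mathrm{cap}(K)$ for small $\theta$ and $N\ge N_0(\theta)$. By (C2), $\mathrm{cap}(K)-\mathrm{cap}(E)=\sum_xe_K(x)P_x[H_E=\infty]$. So it suffices that $\max_{x\in K}P_x[H_E=\infty]\le\tau/2$.

*One scale.* We claim that there are $L>4$ and $c\in(0,1)$, depending only on $d$, such that for all large $s$, all $x,y$ with $|y-x|_\infty\le2s$ and all $z\in B(x,s+1)$, the walk from $z$ hits $B(y,s/2)$ before exiting $B(x,Ls)$ with probability at least $c$. Points of $B(y,s/2)$ are within distance $(s+1)+2s+s/2\le4s$ of $z$. So by (G1) and (C4),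
$$P_z[H_{B(y,s/2)}<\infty]=Ge_{B(y,s/2)}(z)\ge c(1+4s)^{2-d}\,cs^{d-2}\ge c'.$$
When the walk exits $B(x,Ls)$ it is at distance at least $(L-\frac52)s$ from $B(y,s/2)$. So by the strong Markov property and (G1), (C4), the probability of hitting $B(y,s/2)$ after the exit is at most $C((L-\frac52)s)^{2-d}s^{d-2}\le c'/2$ for $L$ large. The difference, at least $c'/2$, is the probability of hitting before the exit.

*The target lies in $E$.* Let $x\in K$, $2\theta N\le s\le N/2$, $\theta N\ge1$, and $y_i=x_i-\mathrm{sgn}(x_i)\min(|x_i|,\lfloor2s\rfloor)$. Then $|y-x|_\infty\le2s$, and $|y_i|\le\max(0,N-2s+1)$. So $w\in B(y,s/2)$ has $|w_i|\le\max(0,N-2s+1)+s/2$. Here $s/2\le N/4\le(1-2\theta)N$ since $\theta\le\frac14$, and $N-2s+1+\frac s2=N-\frac32s+1\le N-3\theta N+1\le(1-2\theta)N$. So $B(y,s/2)\subset E$.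

*Many scales.* Consider $s_k=2\theta NL^k\le N/2$, $k\ge0$. At the exit time of $B(x,s_k)$ the walk is in $B(x,s_k+1)$. By the strong Markov property it then hits $E$ before exiting $B(x,Ls_k)=B(x,s_{k+1})$ with conditional probability at least $c$. The number of scales is at least $\log(1/(4\theta))/\log L$. Hence $P_x[H_E=\infty]\le(1-c)^{\log(1/(4\theta))/\log L}$, which is at most $\tau/2$ for $\theta$ small.

**Step 2: smear the equilibrium measure so that its density is of order $N^{-2}$.** The aim is a test function for (F1). Let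
$$\phi=\frac1{|B(0,\theta N)|}\sum_{z\in B(0,\theta N)}e_{E+z}.$$
It is supported in $B(0,(1-\theta)N)$, $G\phi\le1$, $\sum\phi=\mathrm{cap}(E)$. Also $\phi(x)=|B(0,\theta N)|^{-1}\sum_ze_E(x-z)\le\mathrm{cap}(E)/|B(0,\theta N)|\le C\theta^{-d}N^{-2}$. With $\lambda=\Lambda/N^2$ we get $M\phi=G\phi+\lambda^{-1}\phi\le1+C\theta^{-d}/\Lambda$. By (F1) and Step 1,
$$F_\lambda(B(0,(1-\theta)N))\ge\frac{\mathrm{cap}(E)}{1+C\theta^{-d}/\Lambda}\ge(1-\tau/2)^2\mathrm{cap}(K)\ge(1-\tau)\mathrm{cap}(K)$$
as soon as $C\theta^{-d}/\Lambda\le\tau/2$, which defines $\Lambda_0$. $\square$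

## Porous sets inherit the value of $F_\lambda$

The next lemma replaces wish (ii): a set that is not too small in every tile of $D$ has capacity almost $F_\lambda(D)$. It will be used twice, for sets with one point per tile and for sets of positive density in larger tiles.

**Lemma 5.** Let $\zeta\in(0,1)$, $m=m(\zeta)$ from (G2). Let $D$ be a finite union of $r$-tiles, and let $R\subset D$ satisfy $\mathrm{cap}(R\cap Q)\ge\kappa>0$ for every tile $Q\subset D$. Then for every $\lambda>0$
$$\mathrm{cap}(R)\ge\frac{F_\lambda(D)}{1+\zeta+(2m+1)^d\lambda r^d/\kappa}.$$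

*Proof.* We transport the mass of $f_D$ onto $R$, tile by tile. Let
$$\nu=\sum_Qf_D(Q)\,\frac{e_{R\cap Q}}{\mathrm{cap}(R\cap Q)},$$
a measure on $R$ of total mass $F_\lambda(D)$. Fix $x$ and bound $G\nu(x)$. If the tile indices of $x$ and $Q$ differ by at least $m+1$ in some coordinate, then $\mathrm{dist}_\infty(x,Q)>mr$. So at most $(2m+1)^d$ tiles have $\mathrm{dist}_\infty(x,Q)<mr$.

Each of these near tiles contributes at most $f_D(Q)/\kappa\le\lambda r^d/\kappa$, since $Ge_{R\cap Q}\le1$ and $f_D\le\lambda$. A far tile contributes at most $f_D(Q)\max_{y\in Q}g(x,y)\le(1+\zeta)\sum_{y\in Q}f_D(y)g(x,y)$ by (G2). The far contributions sum to at most $(1+\zeta)Gf_D(x)\le1+\zeta$. So $G\nu\le1+\zeta+(2m+1)^d\lambda r^d/\kappa$, and (C1) with $S=R$ gives the claim. $\square$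

The density bound $f_D\le\lambda$ controls the near tiles.

## The price of having few points

The next lemma replaces wish (i), with $F_\lambda$ in place of capacity. Note the order: $\sigma$ does not depend on the shape of $A$, nor on any coarser tile size.

**Lemma 6 (lower tail).** Let $\tau\in(0,1)$, $\Lambda\ge1$, $\lambda=\Lambda/N^2$. There are $\rho,\sigma>0$ depending on $\tau,\Lambda,d,u_1,u_2$ such that, with $r=\lfloor(\rho N^2)^{1/d}\rfloor$, for all large $N$, all $v\in\{u_1,u_2\}$ and every $A\subset K$ that is a union of $r$-tiles,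
$$\mathbb P[|\mathcal I^v\cap A|\le\sigma|A|]\le\exp\{-v(1-\tau)F_\lambda(A)+\tau N^{d-2}\},$$
where $\mathcal I^v$ is an interlacement set of intensity $v$.

The idea is to probe $A$ with one random point per tile. If $\mathcal I^v$ has few points in $A$, the probe misses it with a decent probability. But the probe is porous in the sense of Lemma 5, so missing it costs about $vF_\lambda(A)$. The tile volume $\rho N^2$ is chosen so that there are only about $\rho^{-1}N^{d-2}$ tiles.

*Proof.* If $A=\emptyset$ the right side is at least $1$, so let $A\ne\emptyset$, and write $\mathcal I=\mathcal I^v$.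

**Step 1: the probe has large capacity.** Let $\zeta=\tau/4$, $m=m(\zeta)$, and choose $\rho$ with $(2m+1)^d\Lambda\rho\,g(0)\le\tau/4$. For $N$ large, $r\ge\frac12(\rho N^2)^{1/d}$, so the number of tiles in $A$ is
$$n=\frac{|A|}{r^d}\le\frac{(3N)^d2^d}{\rho N^2}=6^d\rho^{-1}N^{d-2}.$$
Let $R$ contain one uniformly chosen point from each tile of $A$, independently over tiles and independently of $\mathcal I$. For a set $Y$ of tiles of $A$ let $R_Y$ be $R$ restricted to the tiles not in $Y$. Lemma 5 applies with $\kappa=1/g(0)$, and $\lambda r^d\le\Lambda\rho$. So, for every realization, $\mathrm{cap}(R)\ge F_\lambda(A)/(1+\tau/2)\ge(1-\tau/2)F_\lambda(A)$. One point has capacity at most $1$, so subadditivity gives $\mathrm{cap}(R_Y)\ge(1-\tau/2)F_\lambda(A)-|Y|$.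

**Step 2: on the event, a slightly reduced probe misses $\mathcal I$ with good probability.** Let $\mathcal T=\{|\mathcal I\cap A|\le\sigma|A|\}$, and on $\mathcal T$ let $Y^*$ be the set of tiles with $|\mathcal I\cap Q|>r^d/2$. Then $|Y^*|r^d/2\le\sigma nr^d$, so $|Y^*|\le2\sigma n$. We have $1-x\ge e^{-2x}$ on $[0,\frac12]$: the difference is concave, vanishes at $0$ and is positive at $\frac12$. Hence on $\mathcal T$
$$\mathbb P[R_{Y^*}\cap\mathcal I=\emptyset\mid\mathcal I]=\prod_{Q\notin Y^*}\Big(1-\frac{|\mathcal I\cap Q|}{r^d}\Big)\ge\exp\Big\{-2\,\frac{|\mathcal I\cap A|}{r^d}\Big\}\ge e^{-2\sigma n}.$$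

**Step 3: union bound over $Y^*$.** Let $H(t)=-t\log t-(1-t)\log(1-t)$. For $q\in(0,\frac12]$ and $k\le qn$ we have $q^k(1-q)^{n-k}\ge q^{qn}(1-q)^{n-qn}=e^{-nH(q)}$. So $1\ge\sum_{k\le qn}\binom nkq^k(1-q)^{n-k}\ge e^{-nH(q)}\sum_{k\le qn}\binom nk$, that is, $\sum_{k\le qn}\binom nk\le e^{nH(q)}$. With $q=2\sigma\le\frac12$, integrating Step 2 over $\mathcal T$ and using the independence of $R$ and $\mathcal I$,
$$e^{-2\sigma n}\mathbb P[\mathcal T]\le\sum_{|Y|\le2\sigma n}\mathbb P[R_Y\cap\mathcal I=\emptyset]=\sum_{|Y|\le2\sigma n}\mathbb E\big[e^{-v\,\mathrm{cap}(R_Y)}\big]\le e^{nH(2\sigma)}e^{-v(1-\tau/2)F_\lambda(A)+2v\sigma n}.$$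
Finally choose $\sigma\le\frac14$ with $6^d\rho^{-1}\big(H(2\sigma)+2\sigma+2(u_1+u_2)\sigma\big)\le\tau$. $\square$

**Lemma 7.** There is $\sigma_0=\sigma_0(d,u_1,u_2)>0$ with $\mathbb P[|\mathcal I_i\cap K|\le\sigma_0N^d]\le e^{-\frac34u_i\mathrm{cap}(K)}$ for all large $N$, $i=1,2$.

*Proof.* Take $\tau_1\in(0,1)$, then $\theta,\Lambda_0$ from Lemma 4 for $\tau_1$, then $\rho,\sigma,r$ from Lemma 6 for $(\tau_1,\Lambda_0)$, and $\lambda=\Lambda_0/N^2$. Let $A$ be the union of the $r$-tiles contained in $K$; it contains $B(0,N-r)$. Since $r=O(N^{2/d})=o(N)$ (as $d\ge3$) and $\theta\le\frac14$, for large $N$ we have $A\supset B(0,(1-\theta)N)$ and $|A|\ge N^d$. Put $\sigma_0=\sigma$. The event implies $|\mathcal I_i\cap A|\le\sigma|A|$. By Lemma 6, monotonicity of $F_\lambda$ and Lemma 4, its probability is at most $\exp\{-u_i(1-\tau_1)^2\mathrm{cap}(K)+\tau_1N^{d-2}\}$. By (C4) this is at most $e^{-\frac34u_i\mathrm{cap}(K)}$ once $\tau_1$ is small enough, depending on $d,u_1,u_2$. $\square$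

## Avoiding a nearly full set while keeping many points

One scenario needs a separate tool: $\mathcal I_1$ is dense, and $\mathcal I_2$ avoids it but still has many points in the holes. Avoidance alone already costs about $u\,\mathrm{cap}(K)$, the same as the winning strategy, so we need an additional cost for the many points.

**Lemma 8.** There are $c_4,C>0$ such that for all $N\ge1$, $W\subset K$, $v\in\{u_1,u_2\}$, $s>0$,
$$\mathbb P\big[\mathcal I^v\cap W=\emptyset,\ |\mathcal I^v\cap K|\ge sN^d\big]\le e^{-v\,\mathrm{cap}(W)}\exp\Big\{CN^{d-2}\sqrt{1-\tfrac{\mathrm{cap}(W)}{\mathrm{cap}(K)}}-c_4sN^{d-2}\Big\}.$$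

*Proof.* Use Lemma 3 with $S=K$.

**Step 1: exponential moments of the number of visits.** Let $V$ be the number of visits of one walk to $K$, and $b=\sup_xE_x[V]=\sup_xG1_K(x)\le CN^2$. Expanding $V^k$ as a $k$-fold sum over times, ordering the times and using the Markov property, $E_x[V^k]\le k!\,b^k$. So with $\vartheta=1/(4b)\ge c_4N^{-2}$ we get $E_x[e^{2\vartheta V}]\le\sum_k(2\vartheta b)^k=2$.

**Step 2: exponential Chebyshev for the walks that miss $W$.** The number $|\mathcal I^v\cap K|$ is at most the total number of visits to $K$. With $J$ Poisson of mean $v\,\mathrm{cap}(K)$, the probability in question is at most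
$$e^{-\vartheta sN^d}\exp\big\{v\,\mathrm{cap}(K)\big(E_{\bar e_K}[e^{\vartheta V};H_W=\infty]-1\big)\big\}.$$
Here $E_{\bar e_K}[e^{\vartheta V};H_W=\infty]-1=E_{\bar e_K}[e^{\vartheta V}-1;H_W=\infty]-P_{\bar e_K}[H_W<\infty]$, and $\mathrm{cap}(K)P_{\bar e_K}[H_W<\infty]=\mathrm{cap}(W)$ by (C2). So the bound equals
$$e^{-\vartheta sN^d}\,e^{-v\,\mathrm{cap}(W)}\exp\big\{v\,\mathrm{cap}(K)\,E_{\bar e_K}[e^{\vartheta V}-1;H_W=\infty]\big\}.$$

**Step 3: few walks miss $W$.** By Cauchy–Schwarz and Step 1 the last expectation is at most $\sqrt2\,P_{\bar e_K}[H_W=\infty]^{1/2}=\sqrt2\,(1-\mathrm{cap}(W)/\mathrm{cap}(K))^{1/2}$. Insert $v\,\mathrm{cap}(K)\le CN^{d-2}$ from (C4) and $\vartheta sN^d\ge c_4sN^{d-2}$. $\square$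

## Proof of Theorem 1: sparse and dense patterns

For $\{i,j\}=\{1,2\}$, independence and the definition of interlacements give
$$\mathbb P[\mathcal D\mid\mathcal I_i]=e^{-u_j\mathrm{cap}(\mathcal I_i\cap K)},\qquad Z\ge\mathbb P[\mathcal I_1\cap K=\emptyset]=e^{-u_1\mathrm{cap}(K)}.\tag{3}$$
Call events (depending on $N$) **negligible** if their probability is at most $e^{-c'N^{d-2}}Z$ for some $c'>0$ independent of $N$ and all large $N$. Finite unions of negligible events are negligible.

**Parameters.** This step fixes the order of choices, so that $\sigma$ comes before the tile size. Fix $\beta\in(0,1)$, to be taken small depending on $d,u_1,u_2,\delta,\epsilon$, and let $\tau=\alpha\beta$ with a constant $\alpha=\alpha(d,u_1,u_2)\in(0,\frac12]$ fixed in Step 1. Choose, in this order: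

- $\theta,\Lambda_0$ from Lemma 4 for this $\tau$;
- $\Lambda=4\Lambda_0/(1-\delta)^2$, $\lambda=\Lambda/N^2$, $F=F_\lambda$;
- $\rho,\sigma,r$ from Lemma 6 for $(\tau,\Lambda)$;
- $m=m(\tau/4)$ from (G2);
- $\eta\le\theta(1-\delta)/2$ so small that $(2m+1)^d\Lambda\eta^2/(c_2\sigma^{(d-2)/d})\le\tau/4$;
- $\ell=r\lfloor\eta N/r\rfloor$, which lies in $[\eta N/2,\eta N]$ for $N$ large since $r=O(N^{2/d})=o(N)$.

**Coarse-graining.** The aim is to reduce to finitely many patterns and collect the inputs. Let $\mathcal Q$ be the set of $\ell$-tiles $Q\subset K$, let $\widehat K$ be their union, and let $\widehat K'$ be the union of those $Q\in\mathcal Q$ with $Q\subset K'$. Then $|\mathcal Q|\le(3N)^d/(\eta N/2)^d=(6/\eta)^d$, and each $Q$ is a union of $r$-tiles, as $r$ divides $\ell$. Put $N'=\lfloor(1-\delta)N\rfloor$, so $K'=B(0,N')$ and $N'\ge(1-\delta)N/2$ for $N$ large. As $\ell\le\theta N'\le\theta N$, we have $\widehat K\supset B(0,(1-\theta)N)$ and $\widehat K'\supset B(0,(1-\theta)N')$. Moreover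 $\lambda N'^2\ge\Lambda_0$ and $\lambda N^2\ge\Lambda_0$. So Lemma 4, applied at $N$ and at $N'$, and monotonicity of $F$ give for $N$ large
$$F(\widehat K)\ge(1-\tau)\mathrm{cap}(K),\qquad F(\widehat K')\ge(1-\tau)\mathrm{cap}(K').\tag{4}$$

Let $A_i$ be the union of those $Q\in\mathcal Q$ with $|\mathcal I_i\cap Q|\le\sigma\ell^d$, and $S_i=\widehat K\setminus A_i$. On $\{A_i=A\}$ we have $|\mathcal I_i\cap A|\le\sigma|A|$, so Lemma 6 gives, for every union $A$ of tiles of $\mathcal Q$,
$$\mathbb P[A_i=A]\le\exp\{-u_i(1-\tau)F(A)+\tau N^{d-2}\}.\tag{5}$$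
If $Q\subset S_i$, then $\mathrm{cap}(\mathcal I_i\cap Q)\ge\kappa:=c_2\sigma^{(d-2)/d}\ell^{d-2}$ by (C3). Also $\lambda\ell^d/\kappa=\lambda\ell^2/(c_2\sigma^{(d-2)/d})\le\Lambda\eta^2/(c_2\sigma^{(d-2)/d})$. So Lemma 5, with tile side $\ell$ and $\zeta=\tau/4$, gives
$$\mathrm{cap}(\mathcal I_i\cap S')\ge\frac{F(S')}{1+\tau/2}\ge(1-\tau)F(S')\quad\text{for every union }S'\subset S_i\text{ of tiles of }\mathcal Q.\tag{6}$$
By (2), (4), (C4) and $\tau\le\frac12$ there is $c_3=c_3(d)>0$ such that, for unions $A,S$ of tiles with $\widehat K=A\sqcup S$,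
$$F(A)+F(S)\ge F(\widehat K)+c_3\min(F(A),F(S)).\tag{7}$$

**Step 1 (dichotomy).** This step shows that on $\mathcal D$ each $\mathcal I_i$ is either sparse almost everywhere or dense almost everywhere, as measured by $F$. By (3), (6), (5), (7) and $u_1\le u_2$, with $S=\widehat K\setminus A$,
$$\mathbb P[\mathcal D,A_i=A]\le e^{-u_j(1-\tau)F(S)}\,\mathbb P[A_i=A]\le\exp\big\{-(1-\tau)u_1\big(F(\widehat K)+c_3\min(F(A),F(S))\big)+\tau N^{d-2}\big\}.\tag{8}$$
Here $(1-\tau)F(\widehat K)\ge(1-\tau)^2\mathrm{cap}(K)\ge\mathrm{cap}(K)-2\tau C_1N^{d-2}$. There are at most $2^{(6/\eta)^d}$ choices of $A$, a number independent of $N$. Summing (8) over those with $\min(F(A),F(S))>\beta N^{d-2}$ and using $1-\tau\ge\frac12$ and (3),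
$$\mathbb P\big[\mathcal D,\ \min(F(A_i),F(S_i))>\beta N^{d-2}\big]\le2^{(6/\eta)^d}Z\exp\big\{-\big(\tfrac12u_1c_3\beta-(2u_1C_1+1)\tau\big)N^{d-2}\big\}.$$
Fix $\alpha$ with $(2u_1C_1+1)\alpha\le u_1c_3/4$. As $\tau=\alpha\beta$, the exponent is at most $-\frac14u_1c_3\beta N^{d-2}$, and the event is negligible. Define
$$\mathrm{Sp}_i=\{F(S_i)\le\beta N^{d-2}\},\qquad\mathrm{De}_i=\{F(A_i)\le\beta N^{d-2}\}.$$
Thus $\mathcal D\setminus(\mathrm{Sp}_i\cup\mathrm{De}_i)$ is negligible for $i=1,2$. For $\beta$ small (depending on $d$) $\mathrm{Sp}_i\cap\mathrm{De}_i=\emptyset$, since $F(A_i)+F(S_i)\ge F(\widehat K)\ge\frac12c_1N^{d-2}$.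

*Part 3 of the theorem.* Summing (8) over all $A$ gives $Z\le2^{(6/\eta)^d}\exp\{-u_1\mathrm{cap}(K)+(2u_1C_1+1)\tau N^{d-2}\}$ for large $N$. As $\tau=\alpha\beta$ can be taken arbitrarily small, this and the lower bound in (3) prove part 3.

**Step 2 (dense means nearly full capacity).** This step turns $\mathrm{De}_i$ into a capacity bound. On $\mathrm{De}_i$, by (6) with $S'=S_i\cap\widehat K'$, subadditivity and monotonicity of $F$, (4) and (C4),
$$\mathrm{cap}(\mathcal I_i\cap K')\ge(1-\tau)F(S_i\cap\widehat K')\ge(1-\tau)\big(F(\widehat K')-F(A_i)\big)\ge\mathrm{cap}(K')-C_2\beta N^{d-2}.\tag{9}$$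
In the middle we used $F(\widehat K')\le F(S_i\cap\widehat K')+F(A_i\cap\widehat K')$ and $F(A_i\cap\widehat K')\le F(A_i)$. Likewise, with $\widehat K$ in place of $\widehat K'$,
$$\mathrm{cap}(\mathcal I_i\cap K)\ge\mathrm{cap}(K)-C_2\beta N^{d-2}\quad\text{on }\mathrm{De}_i.\tag{10}$$

**Step 3 (sparse is expensive, and on $\mathcal D$ forces small capacity).** On $\mathrm{Sp}_i$, $F(A_i)\ge F(\widehat K)-F(S_i)\ge F(\widehat K)-\beta N^{d-2}$. Summing (5) over such $A$ and using (4), for $N$ so large that $2^{(6/\eta)^d}\le e^{\beta N^{d-2}}$,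
$$\mathbb P[\mathrm{Sp}_i]\le\exp\{-u_i\mathrm{cap}(K)+C_3\beta N^{d-2}\}.\tag{11}$$
A set that is sparse in this sense could still have large capacity. But then the other set would pay again: with (3),
$$\mathbb P\big[\mathcal D,\mathrm{Sp}_i,\ \mathrm{cap}(\mathcal I_i\cap K)\ge\epsilon N^{d-2}\big]\le\exp\{-u_j\epsilon N^{d-2}-u_i\mathrm{cap}(K)+C_3\beta N^{d-2}\}.\tag{12}$$
Since $u_i,u_j\ge u_1$ and $Z\ge e^{-u_1\mathrm{cap}(K)}$, this event is negligible when $C_3\beta\le u_1\epsilon/2$.

**Step 4 (case $u_1<u_2$).** This step shows that the roles "$1$ sparse, $2$ dense" are forced. By (3) and (10), $\mathbb P[\mathcal D\cap\mathrm{De}_1]\le e^{-u_2(\mathrm{cap}(K)-C_2\beta N^{d-2})}$. By (11), $\mathbb P[\mathrm{Sp}_2]\le e^{-u_2\mathrm{cap}(K)+C_3\beta N^{d-2}}$. Compared with $Z\ge e^{-u_1\mathrm{cap}(K)}$ each has an extra factor $e^{-(u_2-u_1)\mathrm{cap}(K)}\le e^{-(u_2-u_1)c_1N^{d-2}}$. So both are negligible for $\beta$ small depending on $d,u_1,u_2$. By Step 1, $\mathcal D\subset\mathrm{Sp}_1\cap\mathrm{De}_2$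 up to a negligible event. Then (12) with $i=1$, and (9) with $i=2$ and $C_2\beta\le\epsilon$, show that $(a)$ holds on $\mathcal D$ up to a negligible event. This is part 2.

**Step 5 (case $u_1=u_2=u$).** We exclude the two symmetric scenarios and then use the symmetry between the sets.

*(i) $\mathrm{Sp}_1\cap\mathrm{Sp}_2$ is negligible: the price is paid twice.* By independence and (11), $\mathbb P[\mathrm{Sp}_1\cap\mathrm{Sp}_2]\le e^{-2u\,\mathrm{cap}(K)+2C_3\beta N^{d-2}}\le Z\,e^{-(uc_1-2C_3\beta)N^{d-2}}$, which is negligible for $\beta$ small.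

*(ii) $\mathcal D\cap\mathrm{De}_1\cap\mathrm{De}_2$ is negligible.* Here (8) gives no gain, and Lemmas 7 and 8 take over. Let $\sigma_0$ be as in Lemma 7; it does not depend on $\beta$. We split according to the size of $|\mathcal I_2\cap K|$.

Many points: on $\mathrm{De}_1$ the set $W=\mathcal I_1\cap K$ satisfies $1-\mathrm{cap}(W)/\mathrm{cap}(K)\le C\beta$, by (10) and (C4). Apply Lemma 8 to $\mathcal I_2$ conditionally on $\mathcal I_1$, and use $\mathbb P[\mathcal D\mid\mathcal I_1]=e^{-u\,\mathrm{cap}(W)}$: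
$$\mathbb P\big[\mathcal D,\mathrm{De}_1,|\mathcal I_2\cap K|\ge\sigma_0N^d\big]\le e^{(C_5\sqrt\beta-c_4\sigma_0)N^{d-2}}\,\mathbb E\big[1_{\mathrm{De}_1}\mathbb P[\mathcal D\mid\mathcal I_1]\big]\le e^{(C_5\sqrt\beta-c_4\sigma_0)N^{d-2}}Z.$$
This is negligible if $C_5\sqrt\beta\le c_4\sigma_0/2$.

Few points: condition on $\mathcal I_2$ and use (3), (10) for $i=2$, and Lemma 7:
$$\mathbb P\big[\mathcal D,\mathrm{De}_2,|\mathcal I_2\cap K|\le\sigma_0N^d\big]\le e^{-u(\mathrm{cap}(K)-C_2\beta N^{d-2})}\,e^{-\frac34u\,\mathrm{cap}(K)}\le Z\,e^{-(\frac34uc_1-uC_2\beta)N^{d-2}},$$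
which is negligible for $\beta$ small. Since $\mathcal D\cap\mathrm{De}_1\cap\mathrm{De}_2$ is contained in the union of these two events, it is negligible.

*(iii) Two equally likely alternatives remain.* By Step 1, up to negligible events $\mathcal D$ is contained in $(\mathrm{Sp}_1\cup\mathrm{De}_1)\cap(\mathrm{Sp}_2\cup\mathrm{De}_2)$. So by (i) and (ii), up to negligible events $\mathcal D$ is the union of
$$\mathcal D\cap\mathrm{Sp}_1\cap\mathrm{De}_2\qquad\text{and}\qquad\mathcal D\cap\mathrm{De}_1\cap\mathrm{Sp}_2,$$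
which are disjoint because $\mathrm{Sp}_1\cap\mathrm{De}_1=\emptyset$. They have equal probability because $(\mathcal I_1,\mathcal I_2)$ is exchangeable. So each has conditional probability $\frac12+O(e^{-c'N^{d-2}})$ given $\mathcal D$. By (12) and (9), with $C_2\beta\le\epsilon$ and $C_3\beta\le u\epsilon/2$, up to negligible events $(a)$ holds on the first and $(b)$ on the second. This gives, for large $N$ and some $c>0$,
$$\mathbb P[(a)\cup(b)\mid\mathcal D]\ge1-e^{-cN^{d-2}},\qquad\mathbb P[(a)\mid\mathcal D],\ \mathbb P[(b)\mid\mathcal D]\ge\tfrac12-e^{-cN^{d-2}}.$$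

*(iv) Mutual exclusion.* Suppose $2\epsilon N^{d-2}\le\mathrm{cap}(K')$. If $(a)$ and $(b)$ both held, then $\mathrm{cap}(K')-\epsilon N^{d-2}\le\mathrm{cap}(\mathcal I_1\cap K')\le\mathrm{cap}(\mathcal I_1\cap K)<\epsilon N^{d-2}$, a contradiction. Hence $\mathbb P[(a)\mid\mathcal D]\le1-\mathbb P[(b)\mid\mathcal D]\le\frac12+e^{-cN^{d-2}}$. This proves part 1, and with it Theorem 1 and Corollary 2. $\blacksquare$
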